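# Unconditional bases of $\ell_p(\mathcal T^{(2)})$ for $0<p<1$

## 1. Every unconditional basis of $\ell_p$ is the unit vector basis

Throughout, $0<p<1$, scalars are real or complex, and index sets are countable. We start with the space $\ell_p$ itself. Its proof is short, and every later step repairs a line of it.

**Quasi-norms.** A quasi-Banach space is a complete space whose quasi-norm satisfies the triangle inequality only up to a constant. By the Aoki–Rolewicz theorem it has, for some $0<r\le 1$, an equivalent quasi-norm with $\|f+g\|^r\le\|f\|^r+\|g\|^r$. For $\ell_p$ one can take $r=p$ with the usual quasi-norm. The Banach–Steinhaus and closed graph theorems remain valid.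

**Definition (unconditional basis).** A family $(u_n)$ is an unconditional basis if every $f$ has a unique expansion $f=\sum_n u_n^*(f)u_n$ and the series converges unconditionally. The coordinate functionals $u_n^*$ are then continuous. The basis is *semi-normalized* if $0<\inf\|u_n\|\le\sup\|u_n\|<\infty$, and *normalized* if $\|u_n\|=1$.

**Definition (equivalence).** Bases $(\mathbf x_n)$ and $(\mathbf y_n)$ are *equivalent* if $\sum a_n\mathbf x_n$ converges exactly when $\sum a_n\mathbf y_n$ does. They are *permutatively equivalent* if $(\mathbf x_n)$ is equivalent to $(\mathbf y_{\pi(n)})$ for some bijection $\pi$. A quasi-Banach space with an unconditional basis has a *(UTAP) unique unconditional basis* if any two of its semi-normalized unconditional bases are permutatively equivalent.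

By the closed graph theorem, equivalence means that $\mathbf x_n\mapsto\mathbf y_n$ extends to an isomorphism of the spaces, that is, $\|\sum a_n\mathbf x_n\|\approx\|\sum a_n\mathbf y_n\|$ for finitely supported $(a_n)$. We always prove such two-sided inequalities.

**Multipliers.** Let $(u_n)$ be an unconditional basis, in an $r$-norm. The operators $P_Bf=\sum_{n\in B}u_n^*(f)u_n$, $B$ finite, are pointwise bounded because the series converge unconditionally. So they are uniformly bounded. If $c_n\in[0,1]$, write $c_n=\sum_{k\ge1}2^{-k}\delta_{nk}$ with $\delta_{nk}\in\{0,1\}$. Then $\sum_{n\in B}c_nu_n^*(f)u_n=\sum_k2^{-k}P_{B_k}f$ with $B_k=\{n\in B:\delta_{nk}=1\}$. Since $\sum_k2^{-kr}<\infty$, this is bounded by a constant times $\|f\|$, uniformly in $B$ and $(c_n)$. Splitting scalars into at most four nonnegative parts gives the same for $|c_n|\le1$. Two consequences: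

* replacing $u_n$ by $u_n/\|u_n\|$ in a semi-normalized unconditional basis gives an equivalent basis;
* if the index set is a finite union of sets on each of which two unconditional bases are equivalent, then the two bases are equivalent. (Make the sets disjoint; the quasi-norm of a vector is comparable to the maximum of the quasi-norms of its finitely many restrictions.)

**Definition (sequence lattice).** A *sequence lattice* on a countable set $\mathcal N$ is a quasi-Banach space $Z$ of scalar functions on $\mathcal N$ in which $|f|\le|g|$ implies $\|f\|\le\|g\|$, the unit vectors $e_\nu$ have norm $1$, and finitely supported functions are dense.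

Then $|f(\nu)|\le\|f\|$. If $h$ is finitely supported and $B\supset\operatorname{supp}h$, then $|f\chi_{B^c}|\le|f-h|$; so $f=\sum_\nu f(\nu)e_\nu$ unconditionally. Likewise, if $|g|\le|f|$ and $f\in Z$, the finite restrictions of $g$ are Cauchy, so $g\in Z$. Example: $\ell_p$ on $\mathcal N=\mathbb N$.

**Weights.** Let $u_n\in Z$, $u_n^*\in Z^*$ satisfy, for some $K\ge1$,
$$\|u_n\|=1,\qquad u_n^*(u_m)=\delta_{nm},\qquad\Big\|\sum_nc_nu_n^*(f)u_n\Big\|\le K\|f\|\quad(|c_n|\le1,\text{ finite sums}).\tag{1}$$
Every normalized unconditional basis of a complemented subspace of $Z$ satisfies (1): compose its coordinate functionals with a projection and use the multiplier bound. In particular $\|u_n^*\|\le K$. Put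
$$t_n(\nu)=|u_n(\nu)|\,|u_n^*(e_\nu)| .$$
Then
$$\sum_\nu t_n(\nu)\ge1,\qquad\sum_nt_n(\nu)\le K,\qquad\sum_{\nu\in A}t_n(\nu)\le K\|u_n\chi_A\|\quad(A\subset\mathcal N).\tag{2}$$
The first holds because $1=u_n^*(u_n)=\sum_\nu u_n(\nu)u_n^*(e_\nu)$. For the second, take $f=e_\nu$ in (1) with unimodular $c_n$ such that $c_nu_n^*(e_\nu)u_n(\nu)=t_n(\nu)$, and look at the coordinate $\nu$ of the vector in (1). For the third, choose a unimodular function $\omega$ with $u_n^*(\omega u_n\chi_A)=\sum_At_n$ and use $\|u_n^*\|\le K$.

**Proposition 1.** Every semi-normalized unconditional basis of $\ell_p$, $0<p<1$, is equivalent to the unit vector basis.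

*Proof.* We may assume that $(u_n)$ is normalized, so (1) holds in $Z=\ell_p$.

**Step 1: one coordinate carries a fixed weight.** By (2), $t_n(\nu)\le K|u_n(\nu)|$, so
$$1\le\sum_\nu t_n(\nu)\le\big(\sup_\nu t_n(\nu)\big)^{1-p}\sum_\nu t_n(\nu)^p\le K^p\big(\sup_\nu t_n(\nu)\big)^{1-p}.$$
The supremum is attained since $t_n(\nu)\to0$. So there is $\nu(n)$ with $t_n(\nu(n))\ge\delta:=K^{-p/(1-p)}$. Hence $|u_n(\nu(n))|\ge\delta/K$.

**Step 2: no coordinate is used often.** If $\nu(n)=\nu$ for $m$ different $n$, then $m\delta\le\sum_nt_n(\nu)\le K$. So $n\mapsto\nu(n)$ is at most $L$-to-one, for any integer $L\ge K/\delta$.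

**Step 3: upper estimate.** By the $p$-triangle inequality, $\|\sum c_nu_n\|^p\le\sum|c_n|^p$.

**Step 4: lower estimate.** For scalars $a_n$ and random signs let $g_\varepsilon=\sum\varepsilon_na_n$. Fix $m$ and let $g'_\varepsilon$ be $g_\varepsilon$ with all signs except $\varepsilon_m$ reversed. Then $2\varepsilon_ma_m=g_\varepsilon+g'_\varepsilon$, so $2^p|a_m|^p\le|g_\varepsilon|^p+|g_\varepsilon'|^p$, and averaging gives $\mathbb E|g_\varepsilon|^p\ge2^{p-1}|a_m|^p$. By (1), $\|\sum\varepsilon_nc_nu_n\|\le K\|\sum c_nu_n\|$ for all signs. Averaging $p$-th powers,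
$$K^p\Big\|\sum c_nu_n\Big\|^p\ge\sum_\nu\mathbb E\Big|\sum_n\varepsilon_nc_nu_n(\nu)\Big|^p\ge2^{p-1}\sum_\nu\max_{\nu(n)=\nu}|c_nu_n(\nu)|^p\ge\frac{2^{p-1}}{L}\Big(\frac\delta K\Big)^p\sum_n|c_n|^p.\qquad\square$$

What changes if each coordinate of $\ell_p$ is replaced by an infinite-dimensional row?

## 2. Rows of Tsirelson type

Let $T$ be Tsirelson's space in the Figiel–Johnson form: the completion of $c_{00}$ (finitely supported scalar sequences) under the unique norm with
$$\|x\|_T=\max\Big\{\|x\|_\infty,\ \tfrac12\sup\sum_{i=1}^k\|E_ix\|_T\Big\},\tag{3}$$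
where the supremum is over all $k\in\mathbb N$ and finite sets $E_1<\dots<E_k$ of positive integers with $k\le\min E_1$, and $E_ix$ is the restriction of $x$ to $E_i$. The *2-convexified* space $\mathcal T^{(2)}$ consists of the scalar sequences $x=(a_n)$ with $(|a_n|^2)\in T$, normed by $\|x\|_{\mathcal T^{(2)}}=\|(|a_n|^2)\|_T^{1/2}$. For a quasi-Banach space $X$, $\ell_p(X)$ is the space of sequences $(x_k)$ in $X$ with $\big(\sum\|x_k\|^p\big)^{1/p}<\infty$. Let $\mathcal E=(e_{jk})_{(j,k)\in\mathbb N^2}$ be the canonical basis of $\ell_p(\mathcal T^{(2)})$: $j$ names the row and $k$ the place in the row.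

**By hand.** In $e_1+e_2+e_3$, an admissible family starting at $1$ has one set, and one starting at $2$ has at most two. Hence $\|e_1+e_2+e_3\|_T=1$. But $\|e_3+e_4+e_5\|_T=\frac32$, from three singletons starting at $3$. Moving right increases the norm. If $x$ is supported in $[N,2N)$, the singletons form an admissible family, so
$$\tfrac12\sum|x_k|\le\|x\|_T\le\sum|x_k|,\qquad 2^{-1/2}\|x\|_{\ell_2}\le\|x\|_{\mathcal T^{(2)}}\le\|x\|_{\ell_2}.\tag{4}$$

The space $\mathcal T^{(2)}$ has a (UTAP) unique unconditional basis (Bourgain–Casazza–Lindenstrauss–Tzafriri). For $0<p<1$, so do $\ell_p$, $c_0(\ell_p)$, $\ell_p(\ell_2)$, $\ell_p(\ell_1)$, $\ell_1(\ell_p)$ and $\ell_p(\mathcal T^*)$, with $\mathcal T^*$ the original Tsirelson space. The problem, which comes from "The uniqueness of unconditional basis of the 2-convexified Tsirelson space, revisited", is whether $\ell_p(\mathcal T^{(2)})$ does. It does.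

For semi-normalized unconditional bases $\mathcal X=(x_i)_{i\in I}$, $\mathcal Y=(y_i)_{i\in I'}$ write $\mathcal X\sim\mathcal Y$ for permutative equivalence, and $\mathcal X\hookrightarrow\mathcal Y$ if there is an injection $\varphi:I\to I'$ with $(x_i)$ equivalent to $(y_{\varphi(i)})$. Let $\mathcal X^L$ be the natural basis, indexed by $I\times\{1,\dots,L\}$, of the $L$-fold direct sum. For $N\subset\mathbb N$ let $X_N\subset\mathcal T^{(2)}$ be the closed span of the $e_k$, $k\in N$.

**Theorem A.** For $0<p<1$, every semi-normalized unconditional basis of $\ell_p(\mathcal T^{(2)})$ is permutatively equivalent to $\mathcal E$. Hence $\ell_p(\mathcal T^{(2)})$ has a (UTAP) unique unconditional basis.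

**Theorem B.** Let $0<p<1$.

(a) Up to permutative equivalence, the semi-normalized unconditional bases of nonzero complemented subspaces of $\ell_p(\mathcal T^{(2)})$ are exactly the nonempty subbases of $\mathcal E$.

(b) If a complemented subspace $Y$ of $\ell_p(\mathcal T^{(2)})$ has a semi-normalized unconditional basis $\mathcal Y$ with $\mathcal Y^2\sim\mathcal Y$, then $Y$ has a (UTAP) unique unconditional basis.

(c) For every finite or infinite sequence $(N_j)$ of infinite subsets of $\mathbb N$, the $\ell_p$-sum $Z=(\bigoplus_jX_{N_j})_p$, and also $\ell_p\oplus Z$, has a (UTAP) unique unconditional basis. Hence two such spaces $Z$ are isomorphic if and only if their canonical bases are permutatively equivalent.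

Nothing is claimed for $p\ge1$, nor, beyond B(a), for complemented subspaces whose basis is not permutatively equivalent to its square.

**Selecting a coordinate fails.** Step 1 of Proposition 1 used $p<1$ to find a point of large weight. Now $p<1$ only finds a *row* of large weight. Inside a row the weight can be spread out, as follows. For $j\ge1$ and $N=2^j$, let $(H_{hk})$ be a Hadamard matrix: entries $\pm1$, orthogonal rows of length $N$. In row $j$ replace $e_{jk}$, $N\le k<2N$, by
$$u_{j,h}=N^{-1/2}\sum_{k=N}^{2N-1}H_{hk}\,e_{jk}\qquad(1\le h\le N).$$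
By (4), the norm of $\sum_hc_hu_{j,h}$ is within a factor $\sqrt2$ of $(\sum|c_h|^2)^{1/2}$, so multipliers $|c_h|\le1$ cost at most $\sqrt2$ on the block. For $y$ in the block and $z$ in the rest of the row, $\max(\|y\|,\|z\|)\le\|y+z\|\le\|y\|+\|z\|$, so multipliers cost at most $1+\sqrt2$ on the whole row, whatever $j$ is. Hence these vectors, together with the untouched $e_{jk}$, form a semi-normalized unconditional basis of $\ell_p(\mathcal T^{(2)})$. The weight of $u_{j,h}$ (normalizing does not change it) is $1/N$ at each of $N$ points. No coordinate of $u_{j,h}$ has weight bounded below as $j\to\infty$.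

So coordinates must be chosen for all $n$ jointly. The tool is Hall's theorem in M. Hall's form: if $(\Gamma(n))_{n\in\mathcal M}$ are finite sets with $|F|\le|\bigcup_{n\in F}\Gamma(n)|$ for all finite $F\subset\mathcal M$, there is an injective choice $\sigma(n)\in\Gamma(n)$. Applied to $\Gamma(n)\times\{1,\dots,L\}$: if $|F|\le L|\bigcup_{n\in F}\Gamma(n)|$ for all finite $F$, there is an at most $L$-to-one choice. The second inequality in (2) will supply this hypothesis.

**Choosing a coordinate anywhere is not enough.** Suppose that $u_n$, in its row, is assigned the place $\kappa(n)$. If the vector lies to the right of $\kappa(n)$, one expects $e_{\kappa(n)}$ to be the smaller of the two, and if it lies to the left, the larger. The missing inequality can fail badly. Recall that $T$ is reflexive, so its basis is not equivalent to that of $\ell_1$. Thus for each $\varepsilon>0$ there is a finitely supported $d\ge0$ with $\sum d_n=1$ and $\|\sum d_ne_n\|_T<\varepsilon$. If $N\ge\max\operatorname{supp}d$, then $\sum d_ne_{N+n}$ is supported in $[N+1,2N+1)$,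 so by (4) its norm is at least $\frac12$.

**The way past it.** Cut the weight of $u_n$ in its row into a left, a middle and a right portion, each of weight bounded below. Choose $\kappa(n)$ by Hall's theorem *in the middle portion*. Prove the upper estimate using *only the left portion* of $u_n$, and the lower estimate using *only the right portion*. This is legitimate if $\|\sum c_nu_n\|$ can be computed from any portion of the vectors that carries weight bounded below. That is Lemma 7, and it also replaces the $p$-triangle inequality of Step 3 of Proposition 1, which is too weak in $2$-convex rows. Lemmas 4 and 5 are the two moving estimates. They make the supports of functionals interleave, which (3) does not allow, so first we must free the Tsirelson norm from the order of the sets.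

## 3. Norming functionals of $T$ and of the modified norm

Functionals are nonnegative and finitely supported. Write $\min f=\min\operatorname{supp}f$, and $f<g$ if $\max\operatorname{supp}f<\min g$. Let $\theta\in\mathbb N$.

**Definition.** $W^\theta$ is the smallest set that contains all $e_k^*$ (the *leaves*) and contains $f=\frac12\sum_{i=1}^sf_i$ whenever $f_1<\dots<f_s$ are nonzero members with $1\le s\le\theta\min f$. $W^\theta_M$ is defined in the same way with "$f_1<\dots<f_s$" weakened to "$f_1,\dots,f_s$ have pairwise disjoint supports". Put $W=W^1$, $W_M=W^1_M$, and $\|x\|_M=\sup_{f\in W_M}f(|x|)$.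

Coefficients of members are at most $1$, and at most $\frac12$ for nonleaves. *Nonzero restrictions of members are members*: this is clear for leaves, and if $f=\frac12\sum f_i$, the nonzero $f_i|_A$ are members by induction, at most $s\le\theta\min f\le\theta\min f|_A$ in number.

Moreover
$$\|x\|_T=\sup_{f\in W}f(|x|)\le\|x\|_M .\tag{5}$$
It suffices to see that the supremum satisfies (3). Leaves give $\|x\|_\infty$. A node $\frac12\sum f_i$ is bounded by the term of (3) with $E_i=\operatorname{supp}f_i$. Conversely, given $E_1<\dots<E_k$ with $k\le\min E_1$, take nearly norming $f_i\in W$ for $E_ix$, restrict them to $E_i$, discard zeros, and form the half-sum, which is in $W$.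

Example of an interleaved member: $f_1=\frac12(e_3^*+e_5^*+e_7^*)$ and $f_2=\frac12(e_4^*+e_6^*)$ give $\frac12(f_1+f_2)\in W_M$. The same functional is $\frac12\big(\frac12(e_3^*+e_4^*+e_5^*)+\frac12(e_6^*+e_7^*)\big)\in W$. Such regrouping, with some loss, is always possible (Lemma 3). The next lemma says that the factor $\theta$ costs only a constant.

**Lemma 2.** If $2^R-1\ge\theta R$, each $f\in W^\theta$ (resp. $W^\theta_M$) is a sum of at most $R$ successive (resp. disjointly supported) elements of $W$ (resp. $W_M$).

*Proof.* Induct on the construction of $f$; leaves are trivial. Let $f=\frac12\sum_{i\le s}f_i$, $a=\min f$, $s\le\theta a$. By induction $\sum f_i=\sum_{i\le t}g_i$ with $t\le\theta Ra\le(2^R-1)a$ and $g_i\in W$ successive (resp. $g_i\in W_M$ disjoint), listed with increasing minima. These minima are distinct integers $\ge a$, so $\min g_i\ge a+i-1$. For $0\le r<R$, let the $r$-th group consist of the indices $(2^r-1)a<i\le(2^{r+1}-1)a$. It has at most $2^ra$ elements, all with $\min g_i\ge a+(2^r-1)a=2^ra$. So $\frac12\sum g_i$ over the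 group, if nonempty, lies in $W$ (resp. $W_M$). The $R$ groups exhaust $i\le t$, their half-sums add up to $f$, and they are successive (resp. disjoint). $\square$

## 4. Disjoint supports cost a factor of four

**Lemma 3.** $W_M\subset W^3$. Consequently $\|x\|_T\le\|x\|_M\le4\|x\|_T$.

The isomorphism of $T$ with its modified version is a result of Casazza–Odell and Bellenot. Here is a full proof.

*Proof.* The consequence follows from (5) and Lemma 2 with $\theta=3$, $R=4$ ($15\ge12$). For the inclusion, let $\mathcal D_0$ be the set of leaves and let $\mathcal D_{D+1}$ be $\mathcal D_D$ together with all half-sums, admissible in the sense of $W_M$, of elements of $\mathcal D_D$. Then $W_M=\bigcup_D\mathcal D_D$, and every nonleaf in $\mathcal D_{D+1}$ is an admissible half-sum of elements of $\mathcal D_D$. We rearrange whole families of functionals at once and control how early the new ones start.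

**Claim.** Let $\mathcal G\subset\mathcal D_D$ be finite with pairwise disjoint supports, $\mathcal S$ its leaves, $\mathcal I$ its nonleaves; write $\mathcal S(x),\mathcal I(x)$ for the members with minimum $\le x$. There are $h_1<\dots<h_t$ in $W^3$ with $\sum h_i=\sum_{g\in\mathcal G}g$ and
$$\#\{i:\min h_i\le x\}\le2|\mathcal S(x)|+|\mathcal I(x)|\qquad(x\in\mathbb N).$$

For $\mathcal G=\{f\}$ with $f$ a nonleaf, the bound is at most $1$ for every $x$, so there is a single $h_1=f$ and $f\in W^3$. It remains to prove the claim, by induction on $D$. For $D=0$ take the leaves themselves, in order. Assume it for $D$ and let $\mathcal G\subset\mathcal D_{D+1}$.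

**Step 1: linearize one level down.** For $g\in\mathcal I$ write $g=\frac12\sum_{l\le s_g}g_l$ with $g_l\in\mathcal D_D$ disjoint and $s_g\le\alpha_g:=\min g$. Let $\mathcal C$ be the family of all these $g_l$; it has pairwise disjoint supports. The induction hypothesis gives $h_1'<h_2'<\cdots$ in $W^3$ with $\sum h'_i=\sum_{c\in\mathcal C}c$ and
$$\#\{i:\min h_i'\le x\}\le2\,\#\{c\in\mathcal C:\min c\le x\}\le2\sum_{g\in\mathcal I(x)}\alpha_g,\tag{6}$$
because a $c$ with $\min c\le x$ comes from some $g\in\mathcal I(x)$, and such a $g$ has at most $\alpha_g$ parts.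

**Step 2: cut at the leaves.** The positions of the leaves in $\mathcal S$ lie outside the supports of the $h_i'$ and cut $\mathbb N$ into *gaps*. Replace each $h_i'$ by its nonzero restrictions to the gaps, called *pieces*; they are in $W^3$. The piece containing $\min h_i'$ is *original*, the others *secondary*. A secondary piece is the first piece in its gap: if it comes from $h_i'$, all $h'_{i'}$ with $i'<i$ end before $\min h'_i$, which lies in an earlier gap. So each gap has at most one secondary piece.

**Step 3: regroup.** In each gap group the pieces from left to right: a group whose first piece has minimum $b$ takes the next $3b$ pieces (counting the first), or all remaining pieces of the gap if there are fewer. A group $y_1<\dots<y_s$ yields $\frac12\sum y_i\in W^3$, since $s\le3b$. These functionals and the leaves of $\mathcal S$ form a successive family, with sum $\frac12\sum_{\mathcal C}c+\sum_{\mathcal S}g=\sum_{\mathcal G}g$.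

**Step 4: reduce the count to overflows.** A group that is not the last in its gap *overflows*. It has exactly $3b$ pieces. Its *overflow time* is the minimum of the next group in the same gap. Let $E(x)$ be the number of overflowing groups with overflow time $\le x$. If $\mathcal I(x)=\emptyset$, no group has minimum $\le x$, and the count is $|\mathcal S(x)|$, as required. Otherwise, a group with minimum $\le x$ is either first in its gap (at most $|\mathcal S(x)|+1$ gaps meet $[1,x]$), or its minimum is an overflow time $\le x$. Adding the $|\mathcal S(x)|$ leaves, the count is at most $2|\mathcal S(x)|+1+E(x)$. So it suffices to show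
$$E(x)<|\mathcal I(x)|\quad\text{whenever }\mathcal I(x)\ne\emptyset .$$

**Step 5: bound the overflows.** We use strong induction on $x$. Suppose $E(x)\ge r:=|\mathcal I(x)|\ge1$. Let $b_1<\dots<b_r$ be the minima of the first $r$ overflowing groups, and $\alpha_1<\dots<\alpha_r$ the minima of the members of $\mathcal I(x)$. The overflow time of the $l$-th overflowing group is at most $b_{l+1}$, since the $(l+1)$-st is the next group or a later one. Hence overflow times increase, and those of the first $r$ groups are $\le x$. Now: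

* $b_i<x$, because $b_i$ is less than the $i$-th overflow time;
* $\mathcal I(b_i)\neq\emptyset$, because $b_i$ lies in the support of some $g\in\mathcal I$;
* $E(b_i)\ge i-1$, because for $l<i$ the $l$-th overflow time is at most $b_{l+1}\le b_i$.

By the induction hypothesis at $b_i$, $|\mathcal I(b_i)|\ge i$, which means $\alpha_i\le b_i$. The $i$-th of our groups has $3b_i$ pieces, all with minimum $\le x$ and at most one of them secondary. So it has at least $3b_i-1\ge2b_i$ original pieces with minimum $\le x$. The first piece of the group following the $r$-th one is also original (it is not first in its gap) and has minimum $\le x$. Original pieces correspond to different $h_i'$ and have the same minima. Hence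
$$\#\{i:\min h_i'\le x\}\ge1+2\sum_{i\le r}b_i>2\sum_{i\le r}\alpha_i=2\sum_{g\in\mathcal I(x)}\alpha_g,$$
contradicting (6). $\square$

## 5. Moving vectors to the left and to the right

The first estimate compares vectors with unit vectors to their left. It will give the lower estimate.

**Lemma 4.** Let $F$ be finite and, for $n\in F$, let $0\le x_n\in T$ with $\|x_n\|_M\ge\rho>0$ and $\operatorname{supp}x_n\subset[\mu_n,\infty)$. Let $\kappa:F\to\mathbb N$ be at most $L$-to-one with $\kappa(n)\le\mu_n$. Then for $d_n\ge0$
$$\Big\|\sum d_ne_{\kappa(n)}\Big\|_M\le L\rho^{-1}\Big\|\sum d_nx_n\Big\|_M .$$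

*Proof.* Split $F$ into $L$ sets on which $\kappa$ is injective. By the triangle inequality on the left and positivity on the right, we may assume that $\kappa$ is injective and $L=1$.

**Claim.** If $g_k\in W_M$, $\operatorname{supp}g_k\subset[k,\infty)$ for $k\in\kappa(F)$, and $f\in W_M$ has support in $\kappa(F)$, there is $h\in W_M$ with $\min h\ge\min f$ and $h\ge f(k)g_k$ for all $k\in\operatorname{supp}f$.

For $f=e_k^*$ take $h=g_k$. For $f=\frac12\sum_{i\le s}f_i$ take $h_i$ for $f_i$ by induction, choose disjoint sets $A_i$ with $\sum_ih_i|_{A_i}=\max_ih_i$, and put $h=\frac12\sum h_i|_{A_i}$ (nonzero terms). The terms are disjoint members, at most $s\le\min f\le\min h$ in number, so $h\in W_M$. For $k\in\operatorname{supp}f_i$ we get $f(k)g_k=\frac12f_i(k)g_k\le\frac12h_i\le h$. The $h_i|_{A_i}$ interleave, and this is why $W_M$ is needed.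

**Conclusion.** Given $0<\varepsilon<1$, choose $g_{\kappa(n)}\in W_M$ with support in $[\mu_n,\infty)\subset[\kappa(n),\infty)$ and $g_{\kappa(n)}(x_n)\ge(1-\varepsilon)\rho$. For $f\in W_M$ supported in $\kappa(F)$ and the corresponding $h$,
$$\Big\|\sum d_nx_n\Big\|_M\ge h\Big(\sum d_nx_n\Big)\ge(1-\varepsilon)\rho\sum d_nf(\kappa(n)).$$
Take the supremum over $f$ and let $\varepsilon\to0$. $\square$

The second estimate compares vectors with unit vectors to their right. An extra hypothesis is needed: not too many $x_n$ may start early.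

**Lemma 5.** Let $L\ge2$ be an integer, $F$ finite, $r_n\le q_n\le\kappa(n)$ in $\mathbb N$ for $n\in F$, with $\kappa$ at most $L$-to-one and $\#\{n\in F:r_n\le m\}\le Lm$ for all $m\in\mathbb N$. Let $x_n\ge0$, $\|x_n\|_T\le1$, $\operatorname{supp}x_n\subset[r_n,q_n]$. Then for $d_n\ge0$
$$\Big\|\sum d_nx_n\Big\|_T\le4LR_L\Big\|\sum d_ne_{\kappa(n)}\Big\|_M,$$
where $R_L$ is the least $R$ with $2^R-1\ge LR$.

*Proof.* Splitting $F$ as before (the counting hypothesis passes to subsets), assume $\kappa$ injective, at the price of the factor $L$.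

**Claim.** For $f\in W$ with $a=\min f$ there is $g$, either $0$ or in $W_M^L$ with $\min g\ge a$, such that $f(x_n)\le4g(\kappa(n))$ for all $n\in F$.

Given the claim, $f(\sum d_nx_n)\le4g(\sum d_ne_{\kappa(n)})\le4R_L\|\sum d_ne_{\kappa(n)}\|_M$ by Lemma 2. We prove it by induction on the construction of $f$.

**Step 1: leaves.** Let $f=e_k^*$ and $D=\{n:r_n\le k\le q_n\}$. Then $|D|\le Lk$, and $\kappa(n)\ge q_n\ge k$ on $D$. So $g=\frac121_{\kappa(D)}$ is $0$ or in $W_M^L$ with $\min g\ge k$. Off $D$, $f(x_n)=0$. On $D$, $f(x_n)\le1\le4\cdot\frac12$.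

**Step 2: nodes.** Let $f=\frac12\sum_{i\le s}f_i$ with $f_1<\dots<f_s$, $s\le a$. Let $[a_i,b_i]$ be the interval hull of $\operatorname{supp}f_i$, let $g_i$ be given for $f_i$, and put $I(n)=\{i:[r_n,q_n]\cap[a_i,b_i]\neq\emptyset\}$. The vectors that see one $f_i$ are handled by $g_i$; those that see several are few and lie far to the right after being moved. Precisely, let
$$A_i=\kappa(\{n:I(n)=\{i\}\}),\qquad D_i=\{n:|I(n)|\ge2,\ \min I(n)=i\}.$$
For $n\in D_i$ we have $r_n\le b_i$ and $q_n\ge a_{i+1}>b_i$. So $|D_i|\le Lb_i$ and $\kappa(n)>b_i$ on $D_i$; hence $u_i:=\frac121_{\kappa(D_i)}$ is $0$ or in $W_M^L$. Put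
$$g=\tfrac12\Big(\sum_ig_i|_{A_i}+\sum_iu_i\Big).$$
The nonzero terms have disjoint supports ($\kappa$ is injective) in $[a,\infty)$ and number at most $2s\le2a\le La$. So $g\in W_M^L\cup\{0\}$ and $\min g\ge a$ if $g\ne0$. Finally check all $n$:

* if $I(n)=\emptyset$, then $f(x_n)=0$;
* if $I(n)=\{i\}$, then $f(x_n)=\frac12f_i(x_n)\le4\cdot\frac12g_i(\kappa(n))=4g(\kappa(n))$;
* if $n\in D_i$, then $f(x_n)\le\|x_n\|_T\le1=4\cdot\frac12u_i(\kappa(n))=4g(\kappa(n))$. $\square$

## 6. The norm is visible on any portion of fixed weight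

Put $\|x\|_X=\||x|^2\|_M^{1/2}=\sup_{f\in W_M}\big(\sum_kf(k)|x_k|^2\big)^{1/2}$. By Lemma 3 this is an equivalent norm on $\mathcal T^{(2)}$; it is a lattice norm and $\|e_k\|_X=1$. Write $X$ for $\mathcal T^{(2)}$ with this norm. For nonempty $\mathcal N\subset\mathbb N^2$ let $Z=Z(\mathcal N)$ be the closed span of $(e_\nu)_{\nu\in\mathcal N}$ in $\ell_p(\mathcal T^{(2)})$, with quasi-norm $\|f\|=\big(\sum_j\|f(j,\cdot)\|_X^p\big)^{1/p}$. It is a sequence lattice on $\mathcal N$ and satisfies $\|f+g\|^p\le\|f\|^p+\|g\|^p$.

We shall average over signs. To pull averages in and out of the quasi-norm we need the following two inequalities.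

**Lemma 6.** There is an absolute constant $M$ such that for finite families in $Z$:

(i) $\|(\sum|f_i|^p)^{1/p}\|\le(\sum\|f_i\|^p)^{1/p}$;

(ii) with $q=5$, $(\sum\|f_i\|^q)^{1/q}\le M\|(\sum|f_i|^q)^{1/q}\|$.

Applied to $2^{-N/p}f_\varepsilon$, resp. $2^{-N/q}f_\varepsilon$, $\varepsilon\in\{\pm1\}^N$, these say $\|(\mathbb E|f_\varepsilon|^p)^{1/p}\|\le(\mathbb E\|f_\varepsilon\|^p)^{1/p}$ and $(\mathbb E\|f_\varepsilon\|^q)^{1/q}\le M\|(\mathbb E|f_\varepsilon|^q)^{1/q}\|$, where $\mathbb E$ is the average over signs.

*Proof.* **Step 1: (i).** On $X$, discard zero vectors and let $\alpha_i=\|f_i\|_X$, normalized so that $\sum\alpha_i^p=1$. By the power mean inequality ($p<1$), pointwise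
$$\Big(\sum\alpha_i^p|f_i/\alpha_i|^p\Big)^{1/p}\le\sum\alpha_i^p|f_i/\alpha_i|,$$
and the right side has $X$-norm at most $\sum\alpha_i^p=1$. Homogeneity gives (i) on $X$. For $Z$, apply this in each row, raise to the power $p$ and sum over the rows.

**Step 2: a lower estimate for disjoint vectors.** Let $y_1,\dots,y_s\ge0$ in $T$ be disjoint and finitely supported with $\|y_1\|_M\ge\|y_2\|_M\ge\cdots$, and $y=\sum y_i$. Let $2k-1\le s$. Among $y_1,\dots,y_{2k-1}$ at most $k-1$ have supports meeting $[1,k-1]$, so at least $k$ are supported in $[k,\infty)$. Half the sum of nearly norming functionals of $k$ of these, restricted to their supports, lies in $W_M$. So $\|y\|_M\ge\frac k2\|y_{2k-1}\|_M$ (trivially so if $y_{2k-1}=0$). Hence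
$$\sum_i\|y_i\|_M^2\le2\sum_k\|y_{2k-1}\|_M^2\le2\sum_k\frac4{k^2}\,\|y\|_M^2 .$$
By truncation this holds for arbitrary disjoint $y_i\ge0$ in $T$.

**Step 3: (ii) on $X$.** With $y_i=|f_i|^2$, Step 2 says $\sum\|f_i\|_X^4\le C\|\sum f_i\|_X^4$ for disjoint $f_i$: a lower $4$-estimate. By Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Thm. 1.f.7, a Banach lattice with a lower $r$-estimate, $1<r<\infty$, is $q$-concave for every $q>r$. So $X$ is $5$-concave, which is (ii) on $X$. Only the moduli $|f_i|$, in the underlying real lattice, matter here.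

**Step 4: (ii) on $Z$.** Since $q\ge p$, Minkowski's inequality in $\ell_{q/p}$, and then Step 3 in each row, give
$$\Big(\sum_i\Big(\sum_j\|f_i(j,\cdot)\|_X^p\Big)^{q/p}\Big)^{1/q}\le\Big(\sum_j\Big(\sum_i\|f_i(j,\cdot)\|_X^q\Big)^{p/q}\Big)^{1/p}\le M\Big\|\Big(\sum_i|f_i|^q\Big)^{1/q}\Big\|.\qquad\square$$

From now on $(u_n)_{n\in\mathcal M}$ satisfies (1) in $Z(\mathcal N)$, with weights $t_n$ (zero off $\mathcal N$).

**Lemma 7.** Let $\eta>0$ and $A_n\subset\mathcal N$ with $\sum_{\nu\in A_n}t_n(\nu)\ge\eta$ for all $n$. Then for finitely supported $(c_n)$, with constants depending only on $p,K,\eta$,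
$$\Big\|\sum c_nu_n\Big\|\approx\|S_A(c)\|,\qquad S_A(c)=\Big(\sum|c_n|^2|u_n|^2\chi_{A_n}\Big)^{1/2}.$$

*Proof.* All sums over $n,m$ run over the finite set $\operatorname{supp}c$. Put $S(c)=(\sum|c_n|^2|u_n|^2)^{1/2}$. Let $\varepsilon_n$ be independent random signs, and recall Khintchine's inequalities: $A_p(\sum|a_n|^2)^{1/2}\le(\mathbb E|\sum\varepsilon_na_n|^p)^{1/p}$ and $(\mathbb E|\sum\varepsilon_na_n|^q)^{1/q}\le B_q(\sum|a_n|^2)^{1/2}$, $q=5$.

**Step 1: the full square function.** By Khintchine, Lemma 6(i) and (1),
$$A_p\|S(c)\|\le\Big\|\Big(\mathbb E\Big|\sum\varepsilon_nc_nu_n\Big|^p\Big)^{1/p}\Big\|\le\Big(\mathbb E\Big\|\sum\varepsilon_nc_nu_n\Big\|^p\Big)^{1/p}\le K\Big\|\sum c_nu_n\Big\|.\tag{7}$$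
Since $S_A\le S$, this bounds $\|S_A(c)\|$. In the other direction, (1), Lemma 6(ii) and Khintchine give
$$\Big\|\sum c_nu_n\Big\|\le K\Big(\mathbb E\Big\|\sum\varepsilon_nc_nu_n\Big\|^q\Big)^{1/q}\le KMB_q\|S(c)\|.$$
It remains to show $\|S(c)\|\le C\|S_A(c)\|$.

**Step 2: recover the coefficients from the portions.** Choose unimodular $\omega_n$ with $u_n^*(\omega_nu_n\chi_{A_n})=\lambda_n:=\sum_{A_n}t_n\ge\eta$. Put
$$f_n=c_n\omega_nu_n\chi_{A_n},\qquad g_\varepsilon=\sum_m\varepsilon_mf_m,\qquad a_n(\varepsilon)=u_n^*(g_\varepsilon)=\sum_m\varepsilon_mu_n^*(f_m).$$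
Then $c_n\lambda_n=u_n^*(f_n)=\mathbb E\,\varepsilon_na_n(\varepsilon)$. As $\mathbb E|a_n|^2=\sum_m|u_n^*(f_m)|^2$, Khintchine gives
$$|c_n|\lambda_n\le(\mathbb E|a_n|^2)^{1/2}\le A_p^{-1}(\mathbb E|a_n|^p)^{1/p}.$$

**Step 3: the chain.** By Step 2, and then Minkowski's inequality in $\ell_{2/p}$ for the functions $|a_n|^p|u_n|^p$, pointwise on $\mathcal N$
$$\eta S(c)\le A_p^{-1}\Big(\sum_n(\mathbb E|a_n|^p)^{2/p}|u_n|^2\Big)^{1/2}\le A_p^{-1}\big(\mathbb E\,S(a(\varepsilon))^p\big)^{1/p}.$$
Now use, in this order, Lemma 6(i), (7) with coefficients $a(\varepsilon)$, (1), Lemma 6(ii) and Khintchine: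
$$\begin{aligned}\eta\|S(c)\|&\le A_p^{-1}\big(\mathbb E\|S(a(\varepsilon))\|^p\big)^{1/p}\le A_p^{-2}K\Big(\mathbb E\Big\|\sum_nu_n^*(g_\varepsilon)u_n\Big\|^p\Big)^{1/p}\\&\le A_p^{-2}K^2(\mathbb E\|g_\varepsilon\|^p)^{1/p}\le A_p^{-2}K^2(\mathbb E\|g_\varepsilon\|^q)^{1/q}\le A_p^{-2}K^2MB_q\Big\|\Big(\sum|f_m|^2\Big)^{1/2}\Big\|,\end{aligned}$$
and $(\sum|f_m|^2)^{1/2}=S_A(c)$. $\square$

## 7. Left, middle and right portions: a coordinate for every basis vector

**Proposition 8.** Let $(u_n)_{n\in\mathcal M}$ satisfy (1) in $Z(\mathcal N)$. There are $L$ and $C$, depending only on $p,K$, and an at most $L$-to-one map $\sigma:\mathcal M\to\mathcal N$ such that for all finitely supported $(c_n)$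
$$C^{-1}\Big\|\sum c_nu_n\Big\|\le\Big\|\sum_\nu\Big(\sum_{\sigma(n)=\nu}|c_n|^2\Big)^{1/2}e_\nu\Big\|\le C\Big\|\sum c_nu_n\Big\|.$$
In particular $(u_n)\hookrightarrow\mathcal E_{\mathcal N}^L$, where $\mathcal E_{\mathcal N}=(e_\nu)_{\nu\in\mathcal N}$.

*Proof.* **Step 1: choose a row (here $p<1$ is used).** Let $\tau_n(j)=\sum_kt_n(j,k)$. By (2), $\tau_n(j)\le K\|u_n(j,\cdot)\|_X$ and
$$1\le\sum_j\tau_n(j)\le\big(\sup_j\tau_n(j)\big)^{1-p}\sum_j\tau_n(j)^p\le K^p\big(\sup_j\tau_n(j)\big)^{1-p}.$$
The supremum is attained since $\tau_n(j)\to0$. So there is $j(n)$ with $\tau_n(j(n))\ge\delta:=K^{-p/(1-p)}$. This is Step 1 of Proposition 1, for rows.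

**Step 2: cut the row into portions.** For $B\subset\mathbb N$ put $t_n[B]=\sum_{k\in B}t_n(j(n),k)$. Let $r_n,q_n,m_n$ be the least $m$ with $t_n[[1,m]]\ge\frac\delta4,\frac\delta2,\frac{3\delta}4$ respectively. Then $r_n\le q_n\le m_n$. Since $t_n[[1,r_n-1]]<\frac\delta4$, $t_n[[1,q_n-1]]<\frac\delta2$, $t_n[[1,m_n-1]]<\frac{3\delta}4$ and $t_n[\mathbb N]\ge\delta$, each of
$$t_n[[r_n,q_n]],\qquad t_n[[q_n,m_n]],\qquad t_n[[m_n,\infty)]$$
is at least $\frac\delta4$.

**Step 3: choose $\sigma$ in the middle portion.** Let $L\ge\max(2,4K/\delta)$ be an integer, and $\Gamma(n)=\{(j(n),k)\in\mathcal N:q_n\le k\le m_n\}$, a finite set. For finite $F\subset\mathcal M$, by (2),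
$$\frac\delta4|F|\le\sum_{n\in F}\sum_{\nu\in\Gamma(n)}t_n(\nu)\le K\Big|\bigcup_{n\in F}\Gamma(n)\Big|,\qquad\text{so}\qquad|F|\le L\Big|\bigcup_{n\in F}\Gamma(n)\Big| .$$
Hall's theorem gives an at most $L$-to-one $\sigma$ with $\sigma(n)=(j(n),\kappa(n))\in\Gamma(n)$. So $r_n\le q_n\le\kappa(n)\le m_n$, and $\kappa$ is at most $L$-to-one on each $\{n:j(n)=j\}$.

**Step 4: the counting hypothesis of Lemma 5.** If $j(n)=j$ and $r_n\le m$, then $\sum_{k\le m}t_n(j,k)\ge\frac\delta4$. So by (2), $\frac\delta4\,\#\{n:j(n)=j,\ r_n\le m\}\le\sum_{k\le m}\sum_nt_n(j,k)\le Km$, and this cardinality is at most $Lm$.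

**Step 5: upper estimate, from the left portion.** Apply Lemma 7 with $A_n=\{(j(n),k)\in\mathcal N:k\in[r_n,q_n]\}$ and $\eta=\delta/4$. Let $x_n=|u_n(j(n),\cdot)|^2\chi_{[r_n,q_n]}$; then $\|x_n\|_T\le\|x_n\|_M\le\|u_n\|^2=1$. Lemma 3 and Lemma 5 in each row give
$$\Big\|\sum c_nu_n\Big\|^p\lesssim\|S_A(c)\|^p=\sum_j\Big\|\sum_{j(n)=j}|c_n|^2x_n\Big\|_M^{p/2}\lesssim\sum_j\Big\|\sum_{j(n)=j}|c_n|^2e_{\kappa(n)}\Big\|_M^{p/2},$$
and the last sum equals $\big\|\sum_\nu(\sum_{\sigma(n)=\nu}|c_n|^2)^{1/2}e_\nu\big\|^p$.

**Step 6: lower estimate, from the right portion.** Apply Lemma 7 with $A_n'=\{(j(n),k)\in\mathcal N:k\ge m_n\}$. Let $x_n'=|u_n(j(n),\cdot)|^2\chi_{[m_n,\infty)}$. By (2), $\|x_n'\|_M^{1/2}=\|u_n\chi_{A_n'}\|\ge\frac{\delta}{4K}$. Since $\kappa(n)\le m_n$, Lemma 4 with $\mu_n=m_n$ and $\rho=(\delta/4K)^2$ in each row gives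
$$\Big\|\sum c_nu_n\Big\|^p\gtrsim\|S_{A'}(c)\|^p=\sum_j\Big\|\sum_{j(n)=j}|c_n|^2x'_n\Big\|_M^{p/2}\gtrsim\sum_j\Big\|\sum_{j(n)=j}|c_n|^2e_{\kappa(n)}\Big\|_M^{p/2}.$$

**Step 7: the embedding.** Number each fiber of $\sigma$; this splits $\mathcal M=\bigsqcup_{s\le L}\mathcal M_s$ with $\sigma$ injective on each $\mathcal M_s$. Let $s(n)$ be the index with $n\in\mathcal M_{s(n)}$, and $v_s=\sum_{n\in\mathcal M_s}c_ne_{\sigma(n)}$. The vector in the middle of the Proposition is $(\sum_s|v_s|^2)^{1/2}$. It dominates each $|v_s|$ and is dominated by $\sum_s|v_s|$. So its quasi-norm lies between $\max_s\|v_s\|$ and $L^{1/p}\max_s\|v_s\|$. Hence the injection $n\mapsto(\sigma(n),s(n))$ shows $(u_n)\hookrightarrow\mathcal E_{\mathcal N}^L$. $\square$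

In the Hadamard example, cut at $\frac14,\frac12,\frac34$ of the total weight $1$, with $4\mid N$. All $N$ vectors of the block have the same $q=\frac{3N}2-1$ and $m=\frac{7N}4-1$, so they share a set $\Gamma$ of $\frac N4+1<N$ points. An injective choice in $\Gamma$ is impossible, and a $4$-to-one choice exists. The exponent $L$ in $\mathcal E_{\mathcal N}^L$ has to be removed afterwards.

## 8. Two embeddings give a bijection: proof of Theorem A

**Lemma 9.** Let $\mathcal X=(x_i)_{i\in I}$, $\mathcal Y=(y_i)_{i\in I'}$ be semi-normalized unconditional bases.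

(i) $\mathcal X\hookrightarrow\mathcal Y$ and $\mathcal Y\hookrightarrow\mathcal X$ imply $\mathcal X\sim\mathcal Y$.

(ii) $\mathcal X^L\hookrightarrow\mathcal Y^L$ implies $\mathcal X\hookrightarrow\mathcal Y$.

*Proof.* (i) Let $\alpha:I\to I'$ and $\beta:I'\to I$ be the injections. As in the proof of the Cantor–Bernstein theorem, let $I_1=\bigcup_{k\ge0}(\beta\alpha)^k(I\setminus\beta(I'))$. Then $I\setminus I_1\subset\beta(I')$, and $\pi=\alpha$ on $I_1$, $\pi=\beta^{-1}$ on $I\setminus I_1$, is a bijection $I\to I'$. On each of the two sets, $(x_i)$ and $(y_{\pi(i)})$ are equivalent. Hence they are equivalent.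

(ii) Let $\varphi:I\times\{1,\dots,L\}\to I'\times\{1,\dots,L\}$ be the injection, and $\Gamma(i)$ the finite set of first coordinates of $\varphi(i,s)$, $s\le L$. For finite $F\subset I$, $\varphi$ maps $F\times\{1,\dots,L\}$ injectively into $\bigcup_{i\in F}\Gamma(i)\times\{1,\dots,L\}$, so $L|F|\le L|\bigcup_{i\in F}\Gamma(i)|$. Hall's theorem gives an injection $\psi:I\to I'$ with $\psi(i)\in\Gamma(i)$. Choose $s(i),r(i)$ with $\varphi(i,s(i))=(\psi(i),r(i))$. On each of the $L^2$ sets where $(s,r)$ is constant, $(x_i)$, viewed in copy $s$, is equivalent to $(y_{\psi(i)})$, viewed in copy $r$. Hence $(x_i)$ and $(y_{\psi(i)})$ are equivalent. $\square$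

**Proof of Theorem A.** Let $\mathcal U=(u_n)_{n\in\mathbb N}$ be a semi-normalized unconditional basis of $\ell_p(\mathcal T^{(2)})$. We may assume that it is normalized for the quasi-norm of Section 6. Note that $\mathcal E^L\sim\mathcal E$ for all $L$: the $L$-fold direct sum is, up to an equivalent quasi-norm, an $\ell_p$-sum of rows indexed by $\mathbb N\times\{1,\dots,L\}$, and this set can be identified with $\mathbb N$.

**Step 1: $\mathcal U\hookrightarrow\mathcal E$.** Proposition 8 with $\mathcal N=\mathbb N^2$ gives $\mathcal U\hookrightarrow\mathcal E^L\sim\mathcal E$. So $\mathcal U$ is equivalent to $(e_{\beta(n)})_n$ for some injection $\beta:\mathbb N\to\mathbb N^2$.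

**Step 2: $\mathcal E\hookrightarrow\mathcal U$, by reversing the roles of the bases.** Put $\mathcal N'=\beta(\mathbb N)$. The map $u_n\mapsto e_{\beta(n)}$ extends to an isomorphism $V$ of $\ell_p(\mathcal T^{(2)})$ onto $Z(\mathcal N')$. Then $(Ve_{jk})$, after normalization, is an unconditional basis of $Z(\mathcal N')$ equivalent to $\mathcal E$, and it satisfies (1) there for some $K$. Proposition 8, applied in $Z(\mathcal N')$, gives $\mathcal E\hookrightarrow\mathcal E_{\mathcal N'}^{L'}\sim\mathcal U^{L'}$ for some $L'$. Hence $\mathcal E^{L'}\sim\mathcal E\hookrightarrow\mathcal U^{L'}$, and Lemma 9(ii) gives $\mathcal E\hookrightarrow\mathcal U$.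

**Step 3: conclusion.** By Lemma 9(i), $\mathcal U\sim\mathcal E$. Two semi-normalized unconditional bases are thus both permutatively equivalent to $\mathcal E$, hence to each other. $\blacksquare$

Proposition 8 was needed for all $\mathcal N\subset\mathbb N^2$ because $\mathcal N'$ is not under control.

## 9. Complemented subspaces and squares: proof of Theorem B

**Proof of (a).** Nonempty subbases of $\mathcal E$ span complemented subspaces, by coordinate projections. Conversely, a semi-normalized unconditional basis $\mathcal U$ of a nonzero complemented subspace satisfies (1) with $\mathcal N=\mathbb N^2$ after normalization. So Proposition 8 gives $\mathcal U\hookrightarrow\mathcal E^L\sim\mathcal E$, which says that $\mathcal U$ is permutatively equivalent to a subbasis.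

**Proof of (b).** Let $\mathcal U$ be another semi-normalized unconditional basis of $Y$. By (a), $\mathcal U$ is equivalent to a subbasis $\mathcal E_{\mathcal N'}$, suitably indexed. Carry $\mathcal Y$ to $Z(\mathcal N')$ by the corresponding isomorphism and normalize: Proposition 8 gives $\mathcal Y\hookrightarrow\mathcal E_{\mathcal N'}^L\sim\mathcal U^L$ for some $L$. Exchanging the roles of the two bases, $\mathcal U\hookrightarrow\mathcal Y^{L'}$ for some $L'$. From $\mathcal Y^2\sim\mathcal Y$ we get $\mathcal Y^m\sim\mathcal Y$ for all $m$, by induction. So $\mathcal U\hookrightarrow\mathcal Y$. Also $\mathcal Y^L\sim\mathcal Y\hookrightarrow\mathcal U^L$, whence $\mathcal Y\hookrightarrow\mathcal U$ by Lemma 9(ii). Lemma 9(i) gives $\mathcal U\sim\mathcal Y$.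

For (c) we must see that a subsequence of the basis of $X$ is equivalent to its own even and odd halves. Moving right increases the norm; the point is that passing from $k_i$ to $k_{2i}$ increases it only by a constant factor.

**Lemma 10.** Let $N=\{k_1<k_2<\cdots\}$ be infinite and $d_i\ge0$ finitely supported. Then
$$\Big\|\sum d_ie_{k_i}\Big\|_M\le\Big\|\sum d_ie_{k_{2i-1}}\Big\|_M\le\Big\|\sum d_ie_{k_{2i}}\Big\|_M\le16\Big\|\sum d_ie_{k_i}\Big\|_M .$$
Hence $(e_{k_i})_i$, $(e_{k_{2i-1}})_i$, $(e_{k_{2i}})_i$ are equivalent in $X$, and the basis $(e_k)_{k\in N}$ of $X_N$ is permutatively equivalent to its square, uniformly in $N$.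

*Proof.* **Step 1: the first two inequalities.** They are Lemma 4 with $L=\rho=1$, since $k_i\le k_{2i-1}\le k_{2i}$.

**Step 2: set-up for the third.** For an increasing sequence $\mathbf a=(a_i)$ in $\mathbb N$ let $W^\theta(\mathbf a)$, $W_M^\theta(\mathbf a)$ be the sets of functionals $f=(f_i)$ such that $\sum f_ie_{a_i}^*$ lies in $W^\theta$, $W^\theta_M$ (with $\theta$ omitted if it is $1$). Equivalently, they are built from the $e_i^*$ with the admissibility condition $s\le\theta a_{\min f}$. Let $\mathbf a=(k_i)$ and $\mathbf b=(k_{2i})$. What $\mathbf b$ allows at $i_0$ is what $\mathbf a$ allows at $2i_0$, so only the coordinates in $[i_0,2i_0)$ cause trouble, and there are at most $i_0$ of these.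

**Step 3: splitting functionals.** Claim: if $f\in W(\mathbf b)$ is not a leaf and $i_0=\min f$, then $f\le u+g$, where $u,g$ are supported in $\operatorname{supp}f$, $u\in W_M(\mathbf a)$ is supported in $[i_0,2i_0)$, and $g\in W_M^2(\mathbf a)\cup\{0\}$ is supported in $[2i_0,\infty)$.

Induct on the depth of $f=\frac12\sum_{l\le s}f_l$, $s\le k_{2i_0}$. Put $u=\frac121_{\operatorname{supp}f\cap[i_0,2i_0)}$. It is half a sum of at most $i_0\le k_{i_0}$ leaves and $\min u=i_0$, so $u\in W_M(\mathbf a)$; and $f\le u$ on $[i_0,2i_0)$ because $f$ is a nonleaf. Each nonzero restriction $f_l'=f_l|_{[2i_0,\infty)}$ lies in $W(\mathbf b)$ and has depth no larger than $f_l$. It is either a leaf or, by induction, at most $u_l+g_l$ as in the claim. Let $g$ be half the sum of these leaves and of the nonzero $u_l,g_l$. The terms are disjointly supported members of $W_M^2(\mathbf a)$, all supported in $[2i_0,\infty)$, and there are at most $2s\le2k_{2i_0}$ of them. So $g\in W_M^2(\mathbf a)\cup\{0\}$. On $[2i_0,\infty)$, $f=\frac12\sum f_l'\le g$.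

**Step 4: the third inequality.** By Lemma 2 with $\theta=2$, $R=3$ ($7\ge6$), the $g$ of Step 3 satisfies $\sum g_id_i\le3\|\sum d_ie_{k_i}\|_M$, and $\sum u_id_i\le\|\sum d_ie_{k_i}\|_M$. For leaves $f$, trivially $\sum f_id_i\le\|\sum d_ie_{k_i}\|_M$. Hence $\|\sum d_ie_{k_{2i}}\|_T\le4\|\sum d_ie_{k_i}\|_M$, and Lemma 3 turns this into the factor $16$ for $\|\cdot\|_M$.

**Step 5: the square.** With $d_i=|c_i|^2$ the inequalities show that the three sequences are equivalent in $X$, with constants independent of $N$. Since $(e_k)_{k\in N}$ is the union of $(e_{k_{2i-1}})_i$ and $(e_{k_{2i}})_i$, the map $k_{2i-1}\mapsto(k_i,1)$, $k_{2i}\mapsto(k_i,2)$ gives a permutative equivalence with the square, uniformly in $N$. $\square$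

**Proof of (c).** The spaces $Z$ and $\ell_p\oplus Z$ are spanned by subbases of $\mathcal E$: finitely or infinitely many rows $N_j$, and infinitely many one-point rows for the summand $\ell_p$. So they are complemented in $\ell_p(\mathcal T^{(2)})$ up to isomorphism. By (b) it suffices that their canonical bases are permutatively equivalent to their squares. For $\ell_p$ this is clear. For $Z$ apply Lemma 10 in each row; since the constants do not depend on $N_j$, the row equivalences combine to an equivalence for the $\ell_p$-sum. For $\ell_p\oplus Z$ combine the two.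

Finally, an isomorphism between two such spaces carries the canonical basis of the first to a semi-normalized unconditional basis of the second, which is permutatively equivalent to the canonical one by uniqueness. Conversely, permutatively equivalent bases span isomorphic spaces. $\blacksquare$
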